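# Conformal weldings do not form a Borel set

## 1. The guess "Borel", tried on Möbius maps, triangles and a reflection

Let $\mathbb D=\{|z|<1\}$, let $\mathbb D^*=\{|z|>1\}$ (with $\infty$ included), and let $\mathbb T=\{|z|=1\}$. The word "conformal" always means injective and holomorphic, as a map into the Riemann sphere $\hat{\mathbb C}$.

Let $\Gamma\subset\hat{\mathbb C}$ be a Jordan curve with complementary components $\Omega,\Omega^*$, and let $f:\mathbb D\to\Omega$, $g:\mathbb D^*\to\Omega^*$ be conformal and onto. By Carathéodory's theorem $f$ and $g$ extend to homeomorphisms of the closed discs onto $\Omega\cup\Gamma$ and $\Omega^*\cup\Gamma$. So $h=g^{-1}\circ f$ is a homeomorphism of $\mathbb T$. Such an $h$ is called a conformal welding, and $(f,g)$ is called a solution (of the welding problem) for $h$. Let $\mathcal W$ be the set of all conformal weldings, over all $\Gamma,f,g$. It sits in the space $\mathrm{Homeo}(\mathbb T)$ of all homeomorphisms of $\mathbb T$ onto itself, with the metric $d(h_1,h_2)=\sup_{\mathbb T}|h_1-h_2|$. The question, which comes from "Conformal Removability Is Hard"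 (https://commack.math.stonybrook.edu/~bishop/papers/notborel.pdf), is this: is $\mathcal W$ a Borel subset of $\mathrm{Homeo}(\mathbb T)$?

The first guess is yes, for the following reason. The definition of $\mathcal W$ says "there exist $f,g$ such that ...", and what follows is a condition of Borel type. An existential quantifier over an uncountable space can destroy the Borel property. But there is a textbook safety net, the Lusin–Souslin theorem: the image of a Borel subset of a Polish space under an injective continuous map is Borel. So if the pair $(f,g)$ were unique after a normalization, $\mathcal W$ would be an injective continuous image of a Borel set, hence Borel. The only freedom one sees at first is a Möbius map: if $(f,g)$ is a solution, so is $(M\circ f,M\circ g)$.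

Is there more freedom? Here is the basic translation.

**(1.1) Gluing.** Let $(f,g)$ and $(\tilde f,\tilde g)$ be solutions for the same $h$, and let $\Gamma=f(\mathbb T)$. Put $\Psi=\tilde f\circ f^{-1}$ on $\Omega\cup\Gamma$ and $\Psi=\tilde g\circ g^{-1}$ on $\Omega^*\cup\Gamma$. On $\Gamma$ the definitions agree, since $\tilde f f^{-1}=\tilde g h f^{-1}=\tilde g g^{-1}$. So $\Psi$ is a homeomorphism of $\hat{\mathbb C}$, conformal off $\Gamma$. Conversely, if $\Psi$ is a homeomorphism of $\hat{\mathbb C}$ that is conformal off $\Gamma$, then $(\Psi\circ f,\Psi\circ g)$ is again a solution for $h$. It is a Möbius image $(M\circ f,M\circ g)$ of the old one only if $\Psi=M$ on the dense set $\hat{\mathbb C}\setminus\Gamma$, that is, only if $\Psi=M$.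

**Definition.** A Jordan curve $\Gamma$ is *conformally removable* if every homeomorphism of $\hat{\mathbb C}$ that is conformal off $\Gamma$ is Möbius.

So a welding has an essentially unique solution exactly when the curve of one of its solutions is removable. The simplest tool for removability is a consequence of Morera's theorem.

**(1.2) Morera.** A function that is continuous on a plane open set and holomorphic off a straight line is holomorphic.

*Möbius maps of the disc.* Let $h$ be the restriction to $\mathbb T$ of a Möbius map of $\mathbb D$ onto itself. Then $f=h|_{\mathbb D}$, $g=\mathrm{id}$ is a solution with $\Gamma=\mathbb T$. If $\Psi$ is a homeomorphism of $\hat{\mathbb C}$ conformal off $\mathbb T$, then near each point of $\mathbb T$ we use the coordinate $\log w$, in which $\mathbb T$ is a line, and compose with a Möbius map that makes $\Psi$ finite there. By (1.2) $\Psi$ is holomorphic everywhere, so it is Möbius. Thus circles are removable and the solution is essentially unique.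

*Triangles.* Let $\Gamma$ be a triangle and $\Psi$ a homeomorphism of the sphere conformal off $\Gamma$. By (1.2) $\Psi$ is holomorphic across the open sides. The vertices are then isolated singularities at which $\Psi$ is continuous, so they are removable. Again the solution is essentially unique.

*A reflection.* Let $h(z)=\bar z$. Normalize a supposed solution so that $\Gamma\subset\mathbb C$ and $\infty\in\Omega^*$, and fix $p\in\Omega$. The function $f-p$ has one simple zero in $\mathbb D$, so by the argument principle on $|z|=r$, $r\to1$, the curve $t\mapsto f(e^{it})$ winds $+1$ times around $p$. The function $z\mapsto g(1/z)-p$ has no zero and one simple pole in $\mathbb D$, so $t\mapsto g(e^{-it})$ winds $-1$ times, and $t\mapsto g(e^{it})$ winds $+1$ times around $p$. Since $f=g\circ h$ on $\mathbb T$, the degree of $h$ is $+1$. But $\bar z$ has degree $-1$, so it is not a welding. The same argument shows that every welding preserves orientation, and the orientation preserving homeomorphisms form an open and closed set.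

All this agrees with the guess. The exact point where the argument stops is the word "unique": the Lusin–Souslin theorem applies only if *every* welding comes from a removable curve. If some curves are not removable, the projection is not injective and the argument proves nothing. In fact the guess is wrong: $\mathcal W$ is not Borel. We shall construct circle homeomorphisms $h_K$, depending continuously on a compact subset $K$ of the Cantor set, for which having a solution at all is equivalent to $K$ being uncountable.

## 2. Analytic sets, compact subsets of the Cantor set, and the two theorems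

A Polish space is a separable completely metrizable space. A subset $A$ of a Polish space $X$ is analytic, or $\Sigma^1_1$, if it is the projection to $X$ of a Borel subset of $X\times Y$ for some Polish $Y$. Complements of analytic sets are called $\Pi^1_1$. Four textbook facts are used: Borel sets are analytic, preimages of Borel sets under Borel maps are Borel, every analytic $A\subset X$ is the projection of a *closed* subset of $X\times\omega^\omega$, and there is an analytic subset of $2^\omega$ that is not Borel.

**Definition.** A $\Sigma^1_1$ set $A$ in a Polish space $X$ is *$\Sigma^1_1$-complete* if every $\Sigma^1_1$ set $C$ in every zero-dimensional Polish space $Z$ has the form $C=r^{-1}(A)$ with $r:Z\to X$ continuous. *$\Pi^1_1$-complete* is defined in the same way.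

A complete set is not Borel: take $Z=2^\omega$ and $C$ not Borel. If $A\subset X$ is $\Sigma^1_1$-complete, $c:X\to X'$ is continuous and $A'\subset X'$ is $\Sigma^1_1$ with $c^{-1}(A')=A$, then $A'$ is $\Sigma^1_1$-complete, because one can compose $r$ with $c$. The same holds for $\Pi^1_1$.

**Definition.** For a compact metrizable space $X$, $\mathcal K(X)$ is the set of compact subsets of $X$, including $\emptyset$, with the *Vietoris topology*, generated by the sets $\{K:K\subset U\}$ and $\{K:K\cap U\ne\emptyset\}$ with $U$ open. It is compact and metrizable.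

For example, $\{x_j\}\to\{x\}$ means $x_j\to x$, and $\{0\}\cup\{3^{-j}:j\ge m\}\to\{0\}$ as $m\to\infty$. Each compact set is the limit of finite $\frac1m$-nets of itself, so countable sets are dense in $\mathcal K(X)$. If $I\cap X$ is open and closed in $X$, then $\{K:K\cap I\neq\emptyset\}$ is open and closed.

Let $K_0\subset[0,1]$ be the standard Cantor set and $\mathcal K(K_0)$ the space of its compact subsets, including $\emptyset$.

**Theorem 1.** There is a continuous map $\mathcal K(K_0)\to\mathrm{Homeo}(\mathbb T)$, $K\mapsto h_K$, such that $h_K\in\mathcal W$ if and only if $K$ is uncountable. Consequently $\mathcal W$ is not Borel. More precisely, $\mathcal W$ is $\Sigma^1_1$-complete.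

**Theorem 2.** Let $\mathcal W_1\subset\mathcal W$ be the set of weldings with an essentially unique solution: any two pairs with $h=g^{-1}\circ f=\tilde g^{-1}\circ\tilde f$ satisfy $\tilde f=M\circ f$, $\tilde g=M\circ g$ for a Möbius map $M$. Then $\mathcal W_1$ is $\Pi^1_1$-complete. The set of injective $\lambda\in C(\mathbb T,\hat{\mathbb C})$ whose image is a conformally removable Jordan curve is also $\Pi^1_1$-complete.

Both theorems rest on Hurewicz's theorem (Kechris, *Classical Descriptive Set Theory*, §27): the set $\{K\in\mathcal K(K_0):K\text{ countable}\}$ is $\Pi^1_1$-complete. So $\mathcal U=\{K\in\mathcal K(K_0):K\text{ uncountable}\}$ is $\Sigma^1_1$-complete. For the statement "$\mathcal W$ is not Borel" alone, a weaker fact suffices, and it has a short proof.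

**Lemma 2.1.** $\mathcal U$ is not Borel.

*Proof.* Identify $K_0$ with $2^\omega$. Let $\mathcal N\subset2^\omega$ be the set of sequences with infinitely many $1$'s. Recording the lengths of the blocks of $0$'s before successive $1$'s gives a homeomorphism $\mathcal N\cong\omega^\omega$, and $2^\omega\setminus\mathcal N$ is countable.

Let $A\subset2^\omega$ be analytic and not Borel, the projection of a closed $F\subset2^\omega\times\omega^\omega$. We make the nonempty sections of $F$ uncountable by replacing $F$ with $F\times\omega^\omega$. Since $\omega^\omega\times\omega^\omega\cong\omega^\omega\cong\mathcal N$, we may regard $F$ as a closed subset of $2^\omega\times\mathcal N$ with projection $A$ whose nonempty sections are uncountable. Let $\overline F$ be its closure in $2^\omega\times2^\omega$. Then $\overline F\cap(2^\omega\times\mathcal N)=F$, so the section $\overline F_x$ differs from $F_x$ by a subset of the countable set $2^\omega\setminus\mathcal N$. Hence $\overline F_x$ is uncountable if and only if $x\in A$.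

The map $x\mapsto\overline F_x\in\mathcal K(2^\omega)$ is Borel. Indeed, for closed $C$ the set $\{x:\overline F_x\cap C\ne\emptyset\}$ is the projection of a compact set, hence closed. The sets $\{K:K\cap C\neq\emptyset\}$ with $C$ closed generate the Borel sets of $\mathcal K(2^\omega)$: the complement of $\{K\subset U\}$ is of this form, an open $U$ is a union of closed sets $C_i$, so $\{K\cap U\ne\emptyset\}=\bigcup_i\{K\cap C_i\ne\emptyset\}$, and the topology has a countable base. If $\mathcal U$ were Borel, its preimage $A$ would be Borel. $\square$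

**Lemma 2.2.** $\mathcal W$ is $\Sigma^1_1$.

*Proof.* Let $\mathcal Z$ be the set of all $(h,f,g)\in\mathrm{Homeo}(\mathbb T)\times C(\overline{\mathbb D},\hat{\mathbb C})\times C(\overline{\mathbb D^*},\hat{\mathbb C})$ such that $f,g$ are injective, $f|_{\mathbb D}$ and $g|_{\mathbb D^*}$ are holomorphic as maps to $\hat{\mathbb C}$, $f=g\circ h$ on $\mathbb T$, and $f(\mathbb D)\cap g(\mathbb D^*)=\emptyset$. The three spaces are Polish ($\mathrm{Homeo}(\mathbb T)$ is a Polish group). We check that $\mathcal Z$ is Borel. Injectivity of $f$ is the $G_\delta$ condition $\bigcap_n\{f:f(x)\ne f(y)\text{ whenever }d(x,y)\ge1/n\}$, where each set is open by compactness. Holomorphy and $f=g\circ h$ are closed conditions. Disjointness means $f(\{|z|\le1-\frac1n\})\cap g(\{|z|\ge1+\frac1n\})=\emptyset$ for all $n$, and each of these is an open condition.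

The projection of $\mathcal Z$ to $h$ is $\mathcal W$. If $(h,f,g)\in\mathcal Z$, then $\Gamma=f(\mathbb T)=g(\mathbb T)$ is a Jordan curve. The set $f(\mathbb D)$ is open, connected, disjoint from $\Gamma$, with boundary in $\Gamma$. So it is a component of $\hat{\mathbb C}\setminus\Gamma$. The same holds for $g(\mathbb D^*)$, and the two are disjoint, so they are the two components and $h\in\mathcal W$. The converse is Carathéodory's theorem. $\square$

So the whole task is the first sentence of Theorem 1.

## 3. Collapsing a disc: a model with full circles and what is wrong with it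

Let $B=\{|w|\le1\}$. On $\{1<|w|<\infty\}$ we use the coordinate $z=u+iv$ modulo $2\pi i$, $w=e^z$, so that $z$ runs over $\mathbb H=\{\mathrm{Re}\,z>0\}$ modulo $2\pi i$, and $u\to0$ means approaching $B$.

Suppose two disjoint curves run from $\infty$ towards $B$. If $B$ is collapsed to a point by a merely *topological* map $\kappa$, they become a Jordan curve through $0$ and $\infty$. Conformal maps onto the two sides *before* the collapse define, if all goes well at the boundary, a circle homeomorphism $h$. When is $h$ a welding? By the gluing argument (1.1) it should be one exactly when $B$ can also be collapsed by a homeomorphism that is conformal off the two curves. If the curves are too thin to matter for holomorphy, such a collapse would be a conformal map of $\{1<|w|\le\infty\}$ onto $\mathbb C$, and Liouville's theorem forbids it. So we want curves that are thin when $K$ is countable, and thick enough to allow a collapse when $K$ is uncountable.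

Here is a model of the collapse. Let $K\subset[0,1]$ be compact and uncountable, let $\nu$ be an atomless probability measure on $K$, and let $\nu_n$ be its image under the increasing affine map $\theta_n$ of $[0,1]$ onto $J_n=[\frac54 2^{-n},\frac74 2^{-n}]$, $n\ge1$. Put
$$\varphi(u+iv)=m(u)+iv,\qquad m(u)=u-\sum_{n\ge1}\nu_n\big((u,\infty)\big).$$
For each $u>0$ only finitely many terms are nonzero. The function $m$ is continuous because $\nu$ has no atoms, it is strictly increasing, $m(u)=u$ for $u\ge1$, and $m(u)\to-\infty$ as $u\to0$. So $e^z\mapsto e^{\varphi(z)}$ is a homeomorphism of $\{1<|w|<\infty\}$ onto $\mathbb C\setminus\{0\}$ which collapses $B$. Off the circles $|w|=e^x$, $x\in\bigcup_n\theta_n(K)$, the function $m(u)-u$ is locally constant, so the map is conformal there.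

The model shows where uncountability enters. One circle $|w|=e^x$ could only be used for a jump by $-1$, namely the function equal to $0$ to the right of $\mathrm{Re}\,z=x$ and to $-1$ to the left, and this is discontinuous. Averaging the jump over an atomless measure makes it continuous, and a countable compact set carries no atomless probability measure.

Two things go wrong when one tries to use the model.

The first concerns the circles. They would have to lie on our curve, but a Jordan curve that contains a circle *is* that circle. So the circles must be cut into totally disconnected sets by opening gaps in them. Then the jump function has to be holomorphic *through the gaps*, the map $\varphi$ no longer has the form $m(u)+iv$, and its injectivity has to be proved. Section 4 does this, with gaps of extremely small logarithmic capacity.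

The second concerns the way the curves approach $B$. The straight choice $v=0$ and $v=\pi$ fails. One side is then $\Omega=\{|w|>1,\ \mathrm{Im}\,w>0\}\setminus\{\infty\}$. Its Riemann map $f$ sends a nondegenerate arc of $\mathbb T$ onto the upper half of the unit circle, and $\kappa\circ f$ is constant on that arc. So $g^{-1}\circ f$ does not define a homeomorphism of $\mathbb T$. The cure is to let both curves make a full turn around $B$ again and again as they approach it. Then neither side sees $B$ in the sense of harmonic measure. This is done in Sections 6 and 7.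

## 4. A holomorphic jump through gaps of tiny capacity

We recall some potential theory. For compact $F\subset\mathbb T$ of positive logarithmic capacity, $\gamma=\log(1/\mathrm{cap}\,F)$ is the minimum of the energy $\iint\log\frac1{|x-y|}\,d\mu\,d\mu$ over probability measures $\mu$ on $F$. It is attained by the equilibrium measure $\omega$. Frostman's theorem says $\int\log\frac1{|x-y|}\,d\omega(y)\le\gamma$ for all $x\in\mathbb C$. For example, let $F$ be a nondegenerate arc. Normalized arc length has finite energy, so $\mathrm{cap}\,F>0$. And $\log\frac1{|x-y|}\ge\log\frac1{\mathrm{diam}\,F}$ on $F\times F$, so $\gamma\ge\log\frac1{\mathrm{diam}\,F}$, that is, $\mathrm{cap}\,F\le\mathrm{diam}\,F$. Short arcs have large $\gamma$.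

**Proposition 4.1.** For every $\eta\in(0,1)$ there are $\tau\in(0,1)$, a nonempty closed nowhere dense $2\pi$-periodic set $\hat C\subset\mathbb R$ with $\hat C\cap(-\tau,\tau)=\emptyset$, and a bounded $2\pi i$-periodic holomorphic function $\psi$ on $O=\mathbb C\setminus i\hat C$ such that

* (P1) $-\frac12\le\mathrm{Re}\,\psi\le\eta$ for $\mathrm{Re}\,z>0$; $-1-\eta\le\mathrm{Re}\,\psi\le-\frac12$ for $\mathrm{Re}\,z<0$; and $|\mathrm{Im}\,\psi|\le\eta$;
* (P2) $|\psi(z)|\le\eta\log\frac1{1-e^{-\mathrm{Re}\,z}}$ for $\mathrm{Re}\,z>0$, and $|\psi(z)+1|\le\eta\log\frac1{1-e^{-|\mathrm{Re}\,z|}}$ for $\mathrm{Re}\,z<0$;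
* (P3) $\mathrm{Re}\big[(\psi(z)-\psi(w))\overline{(z-w)}\big]\ge-\eta|z-w|^2$ for all $z,w\in\mathbb C\setminus i\mathbb R$.

The model jump ($0$ on the right, $-1$ on the left) satisfies all three with $\eta=0$, but it has $\hat C=\mathbb R$. The idea for $\psi$ is as follows. By symmetry we expect $\mathrm{Re}\,\psi=-\frac12$ on the gaps. So on the right half-plane we look for a function whose real part is $-\frac12$ on the gaps and tends to $0$ at $+\infty$. If $\omega$ is the equilibrium measure of the gaps, regarded on $\mathbb T$, the potential $p(w)=\int\log|w-\zeta|\,d\omega(\zeta)$ equals $-\gamma$ on the gaps, and $p(e^z)-\mathrm{Re}\,z$ tends to $0$ at $+\infty$. Dividing by $2\gamma$ gives the right boundary value, and everything unwanted becomes $O(1/\gamma)$. So $\gamma$ must be large, that is, the capacity of the gaps must be small.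

*Proof.* **Step 1 (choosing the gaps).** Put $L=1/\eta>1$. Choose nondegenerate closed arcs $A_0,A_1,\dots\subset\mathbb T$ with $A_0=\{e^{it}:|t|\le\tau\}$, $\tau\in(0,1)$, and $A_j$ ($j\ge1$) centered at $e^{it_j}$, where the points $e^{it_j}$ are dense in $\mathbb T$, such that
$$\mathrm{diam}\,A_j\le2\exp\!\big(-2^{j+1}(L+1)\big)\qquad(j\ge0).$$
Since $\mathrm{cap}\,A_j\le\mathrm{diam}\,A_j$, we get $\log(2/\mathrm{cap}\,A_j)\ge2^{j+1}(L+1)$, so
$$\sum_j\frac1{\log(2/\mathrm{cap}\,A_j)}\le\sum_j\frac{2^{-j-1}}{L+1}=\frac1{L+1}.\tag{4.1}$$
The total length of the arcs is at most $\frac\pi2\sum_j\mathrm{diam}\,A_j<2\pi$. So $\hat C=\{t:e^{it}\notin\bigcup_j\mathrm{int}\,A_j\}$ is nonempty. It is closed and $2\pi$-periodic, it misses $(-\tau,\tau)$, and it is nowhere dense because $\bigcup_j\mathrm{int}\,A_j$ is open and dense.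

**Step 2 (finitely many gaps have large $\gamma$).** Let $A^{(N)}=\bigcup_{j\le N}A_j$, with equilibrium measure $\omega_N$ and $\gamma_N=\log(1/\mathrm{cap}\,A^{(N)})$. We claim $\gamma_N\ge L$. The kernel $k(x,y)=\log(2/|x-y|)$ is $\ge0$ on $\mathbb T\times\mathbb T$. By Frostman, $\int k(x,y)\,d\omega_N(y)\le\kappa_N:=\gamma_N+\log2$ for all $x$. Let $\omega^j=\omega_N|_{A_j}$ and $m_j=\omega_N(A_j)$. By minimality of the energy on $A_j$ (applied to $\omega^j/m_j$ if $m_j>0$) and by $k\ge0$,
$$m_j^2\log\frac2{\mathrm{cap}\,A_j}\le\iint k\,d\omega^j\,d\omega^j\le\iint k\,d\omega_N\,d\omega^j\le\kappa_Nm_j.$$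
So $m_j\le\kappa_N/\log(2/\mathrm{cap}\,A_j)$. Summing and using (4.1), $1\le\sum_{j\le N}m_j\le\kappa_N/(L+1)$. Hence $\gamma_N\ge L+1-\log2\ge L$.

**Step 3 (the function on the right half-plane).** Fix $N$ and write $\gamma=\gamma_N$, $\omega=\omega_N$. For $\mathrm{Re}\,z>0$ put
$$\psi^{(N)}(z)=\frac1{2\gamma}\int\log(1-\zeta e^{-z})\,d\omega(\zeta)\qquad\text{(principal branch)}.$$
With $p(w)=\int\log|w-\zeta|\,d\omega(\zeta)$ we have $\mathrm{Re}\,\psi^{(N)}=\frac1{2\gamma}Q$, where $Q(z)=p(e^z)-\mathrm{Re}\,z$. By Frostman $p\ge-\gamma$ everywhere, so $\liminf Q\ge-\gamma$ as $\mathrm{Re}\,z\to0$, while $Q\to0$ as $\mathrm{Re}\,z\to\infty$. As $Q$ is a harmonic function of $w=e^z$, $|w|>1$, with value $0$ at $\infty$, the minimum principle gives $Q\ge-\gamma$. Also $Q\le\log2$ since $|1-\zeta e^{-z}|\le2$. For $|q|<1$ we have $|\log(1-q)|\le\log\frac1{1-|q|}$ and $|\arg(1-q)|\le\frac\pi2$. Since $\gamma\ge1/\eta$,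
$$-\tfrac12\le\mathrm{Re}\,\psi^{(N)}\le\tfrac{\log2}{2\gamma}\le\eta,\qquad|\mathrm{Im}\,\psi^{(N)}|\le\tfrac\pi{4\gamma}\le\eta,\qquad|\psi^{(N)}(z)|\le\tfrac1{2\gamma}\log\tfrac1{1-e^{-\mathrm{Re}\,z}}.$$
Next we bound the derivative. With $q=\zeta e^{-z}$, $(\psi^{(N)})'=\frac1{2\gamma}\int\frac q{1-q}\,d\omega$, and $\mathrm{Re}\frac q{1-q}=\mathrm{Re}\frac1{1-q}-1>-\frac12$. So
$$\mathrm{Re}\,(\psi^{(N)})'\ge-\tfrac1{4\gamma}\ge-\eta.\tag{4.2}$$

**Step 4 (the left half-plane and the passage through the gaps).** For $\mathrm{Re}\,z<0$ put $\psi^{(N)}(z)=-1-\overline{\psi^{(N)}(-\bar z)}$. This is holomorphic with $(\psi^{(N)})'(z)=\overline{(\psi^{(N)})'(-\bar z)}$, so (4.2) holds on both sides. Taking real parts, imaginary parts and $|\psi^{(N)}(z)+1|=|\psi^{(N)}(-\bar z)|$, we obtain (P1) and (P2) for $\psi^{(N)}$. The set $A^{(N)}\ne\mathbb T$ is a finite union of nondegenerate closed arcs, so all its points are regular (Ransford, *Potential Theory in the Complex Plane*, Thm 4.2.2), and the Green function $p+\gamma$ of $\hat{\mathbb C}\setminus A^{(N)}$ with pole $\infty$ tends to $0$ at $A^{(N)}$. Hence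 $\mathrm{Re}\,\psi^{(N)}+\frac12=\frac1{2\gamma}(Q+\gamma)$ tends to $0$ at every $it$ with $e^{it}\in\mathrm{int}\,A_j$, $j\le N$. Since
$$\psi^{(N)}(z)+\tfrac12=-\overline{\big(\psi^{(N)}(-\bar z)+\tfrac12\big)}\qquad(\mathrm{Re}\,z<0),$$
the Schwarz reflection principle shows that $\psi^{(N)}$ is holomorphic across such points. So $\psi^{(N)}$ is holomorphic on $O_N=\mathbb C\setminus\{it:e^{it}\notin\bigcup_{j\le N}\mathrm{int}\,A_j\}$.

**Step 5 ((P3) for $\psi^{(N)}$).** If $\mathrm{Re}\,z,\mathrm{Re}\,w$ have the same sign, then
$$\mathrm{Re}\big[(\psi^{(N)}(z)-\psi^{(N)}(w))\overline{(z-w)}\big]=|z-w|^2\int_0^1\mathrm{Re}\,(\psi^{(N)})'(w+t(z-w))\,dt\ge-\eta|z-w|^2.$$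
(P3) is symmetric in $z,w$, so let now $\mathrm{Re}\,z>0>\mathrm{Re}\,w$. Let $it_0$ be the point where $[w,z]$ meets $i\mathbb R$, and for small $\epsilon>0$ put $z_\epsilon=it_0+\epsilon(z-w)$, $w_\epsilon=it_0-\epsilon(z-w)$. Both are on $[w,z]$. By (4.2) the pieces $[z_\epsilon,z]$ and $[w,w_\epsilon]$ together contribute at least $-\eta|z-w|^2$. What remains is
$$\mathrm{Re}[\psi^{(N)}(z_\epsilon)-\psi^{(N)}(w_\epsilon)]\,\mathrm{Re}(z-w)+\mathrm{Im}[\psi^{(N)}(z_\epsilon)-\psi^{(N)}(w_\epsilon)]\,\mathrm{Im}(z-w).$$
The first summand is $\ge0$: by (P1), $\mathrm{Re}\,\psi^{(N)}(z_\epsilon)\ge-\frac12\ge\mathrm{Re}\,\psi^{(N)}(w_\epsilon)$. For the second, $\mathrm{Im}\,\psi^{(N)}(w_\epsilon)=\mathrm{Im}\,\psi^{(N)}(-\overline{w_\epsilon})$, and both $z_\epsilon$ and $-\overline{w_\epsilon}=it_0+\epsilon\overline{(z-w)}$ tend to $it_0$ inside $\{\mathrm{Re}>0\}$. The function $\mathrm{Im}\,\psi^{(N)}=\frac1{2\gamma}\int\arg(1-\zeta e^{-z})\,d\omega(\zeta)$ extends continuously to $\{\mathrm{Re}\,z\ge0\}$. Indeed $\arg(1-q)$ is continuous on $\{|q|\le1,q\ne1\}$ and bounded by $\frac\pi2$, for each $z$ at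 most one $\zeta$ gives $q=1$, and $\omega$ has no atoms because its energy is finite, so dominated convergence applies. Hence the second summand tends to $0$ as $\epsilon\to0$, and (P3) holds.

**Step 6 (letting $N\to\infty$).** The sets $O_N$ increase to $O$. The functions $\psi^{(m)}$, $m\ge N$, are holomorphic on $O_N$ and uniformly bounded by (P1), which extends to the gaps by continuity. By Montel's theorem and a diagonal argument a subsequence converges locally uniformly on $O$ to a holomorphic $\psi$. The limit inherits (P1)–(P3), boundedness and periodicity. $\square$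

From now on fix $\eta_n=2^{-n-2}$ ($n\ge1$), so that
$$\sum_{n\ge1}\eta_n=\tfrac14,\tag{4.3}$$
and let $\tau_n,\hat C_n,\psi_n$ be as in Proposition 4.1 for $\eta_n$. Put $Y_n=\hat C_n\cap[0,2\pi]\subset[\tau_n,2\pi-\tau_n]$, so that $\hat C_n=Y_n+2\pi\mathbb Z$. The set $Y_n$ is nonempty, compact and totally disconnected.

## 5. Arcs through $K\times Y$ that depend continuously on $K$

For a closed rectangle $R=I\times J$ let $p_R,q_R$ be the midpoints of its left and right sides.

**Lemma 5.1.** Let $Q$ be a closed rectangle and $X,Y\subset\mathbb R$ nonempty compact totally disconnected sets with $X\times Y\subset\mathrm{int}\,Q$. There are injective continuous $\sigma_K:[0,1]\to Q$, $K\in\mathcal K(X)$, with $\sigma_K(0)=p_Q$, $\sigma_K(1)=q_Q$, $\sigma_K((0,1))\subset\mathrm{int}\,Q$, such that $K\times Y\subset\sigma_K([0,1])$, the set $\sigma_K([0,1])\setminus(K\times Y)$ lies in a countable union of line segments contained in $\sigma_K([0,1])$, and $K\mapsto\sigma_K\in C([0,1],\mathbb C)$ is continuous.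

For example, if $Y=\{y_1,y_2\}$ and $K=\{x\}$, then $\sigma_K$ consists of polygonal pieces that pass through two nested sequences of small rectangles, shrinking to $(x,y_1)$ and to $(x,y_2)$. The point of the lemma is that at every finite stage the path sees only finitely many yes/no facts about $K$.

*Proof.* **Step 1 (nested intervals).** We construct finite families $\mathcal I_m$ ($m\ge1$) of disjoint nondegenerate closed intervals of length $\le2^{-m}$, each meeting $X$, whose interiors cover $X$, each member of level $m+1$ lying in the interior of a member of level $m$. Level $0$ consists of the horizontal side of $Q$. Let $I$ be a member of level $m$. Then $X\cap I\subset\mathrm{int}\,I$. As $X$ has empty interior, we can choose finitely many division points in $\mathrm{int}\,I\setminus X$ with consecutive distances $\le2^{-m-1}$, the first to the left and the last to the right of $X\cap I$. Shrink the intervals between consecutive division points slightly, keeping their intersections with $X$ in the interiors, and discard those that do not meet $X$. Choose $\mathcal J_m$ in the same way for $Y$.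

The level-$m$ rectangles are the products $I\times J$, $I\in\mathcal I_m$, $J\in\mathcal J_m$; the level-$0$ rectangle is $Q$. Distinct ones of the same level are disjoint. A *child* of a level-$m$ rectangle is a level-$(m+1)$ rectangle contained in it; it lies in its interior. Given $K$, call $I\times J$ *active* if $I\cap K\ne\emptyset$. Every active rectangle of level $m\ge0$ has an active child: a point of $I\cap K$ lies in some member of level $m+1$, which must be contained in $I$, and $J$ meets $Y$, so it contains a member of the next level.

**Step 2 (connecting arcs).** For each rectangle $R$ of level $m\ge0$ and each possible nonempty set $\mathcal A$ of active children, we fix once and for all an enumeration $R_1,\dots,R_p$ of $\mathcal A$ and pairwise disjoint simple polygonal arcs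
$$c_0\text{ from }p_R\text{ to }p_{R_1},\qquad c_i\text{ from }q_{R_i}\text{ to }p_{R_{i+1}}\ (1\le i<p),\qquad c_p\text{ from }q_{R_p}\text{ to }q_R,$$
which apart from their endpoints lie in $\mathrm{int}\,R\setminus\bigcup R_i$. They exist by induction. Suppose $c_0,\dots,c_{i-1}$ are constructed, and let
$$T=(\hat{\mathbb C}\setminus\mathrm{int}\,R)\cup c_0\cup R_1\cup c_1\cup\dots\cup c_{i-1}\cup R_i,$$
with $T=\hat{\mathbb C}\setminus\mathrm{int}\,R$ if $i=0$. It is built from closed discs and arcs, each meeting the union of the previous ones in exactly one point, and $R_{i+1},\dots,R_p$ are disjoint from $T$ and from each other. Closed discs and arcs do not separate the sphere. Janiszewski's theorem says: if $A,A'\subset\hat{\mathbb C}$ are compact, $A\cap A'$ is connected or empty, and neither $A$ nor $A'$ separates two given points, then $A\cup A'$ does not separate them. Applied repeatedly, it shows that the open set $W=\hat{\mathbb C}\setminus(T\cup R_{i+1}\cup\dots\cup R_p)\subset\mathrm{int}\,R$ is connected. From each of the two points to be joined, start a short horizontal segment which, apart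 from that point, lies in $W$. This is possible because near such a point the complement of $W$ coincides with the single closed rectangle, or with $\hat{\mathbb C}\setminus\mathrm{int}\,R$, on whose vertical side the point lies. (The previous arc ends on the opposite side of $R_i$.) Join the ends of the two segments by a polygonal path in $W$ and extract a simple polygonal arc. If $Q$ has no active child, that is, $K=\emptyset$, use only $c_0=[p_Q,q_Q]$.

**Step 3 (parametrization and continuity in $K$).** Divide $[0,1]$ into $2p+1$ equal closed intervals, where $p$ is the number of active children of $Q$. Map the odd ones to $c_0,\dots,c_p$ at constant speed, and assign the even ones to $R_1,\dots,R_p$. Repeat inside each assigned interval with the corresponding $R_i$, and so on. Let $\sigma_K^{(m)}$ be the path after $m$ steps, where an interval still assigned to a level-$m$ rectangle $R$ is mapped onto $[p_R,q_R]$ at constant speed. For $m\ge1$, $\sigma_K^{(m)}$ and $\sigma_K^{(m+1)}$ differ only on intervals assigned to level-$m$ rectangles $R$, where both lie in $R$. So $|\sigma_K^{(m+1)}-\sigma_K^{(m)}|\le\mathrm{diam}\,R\le2^{1-m}$.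 Hence $\sigma_K=\lim\sigma_K^{(m)}$ is continuous, with convergence uniform also in $K$. The path $\sigma_K^{(m)}$ depends only on which members of $\mathcal I_1,\dots,\mathcal I_m$ meet $K$. Since $I\cap X=\mathrm{int}\,I\cap X$ is open and closed in $X$, this information is locally constant on $\mathcal K(X)$. So each $K\mapsto\sigma_K^{(m)}$ is locally constant, and the uniform limit $K\mapsto\sigma_K$ is continuous.

**Step 4 (what $\sigma_K$ passes through).** Let $K\ne\emptyset$; the case $K=\emptyset$ is clear. Assigned intervals of level $m+1$ lie in the interior of assigned intervals of level $m$ and have length $\le3^{-m-1}$. So each parameter either lies in the closed parameter interval of a connecting arc, or lies in assigned intervals of all levels, and not both: an endpoint of an assigned interval lies in no assigned interval of the next level. In the second case it is mapped to the intersection of a nested sequence of active rectangles, which is a point of $K\times Y$ since $K$ and $Y$ are closed. Every point of $K\times Y$ arises this way, because all rectangles containing it are active and every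 active rectangle has an assigned interval. So $\sigma_K([0,1])\setminus(K\times Y)$ lies in the union of the connecting arcs, a countable union of segments contained in the image. Also $\sigma_K(0)=p_Q$, $\sigma_K(1)=q_Q$, and all other points are in $\mathrm{int}\,Q$.

**Step 5 (injectivity).** Each connecting arc is simple. Let $c,c'$ be different connecting arcs belonging to $R,R'$. If $R=R'$, they are disjoint. If neither rectangle contains the other, the rectangles are disjoint. If $R'$ is a child of $R$, then $c$ meets $R'$ at most at $p_{R'},q_{R'}$, and a common point of $c$ and $c'$ is a common endpoint corresponding to the same parameter. If $R'$ is a deeper descendant, then $R'$ lies in the interior of an active child of $R$, which $c$ avoids. Points of $K\times Y$ lie in the interiors of all active rectangles containing them. A connecting arc belonging to $R$ lies in $R$ and avoids the interiors of the active children of $R$. So no point of $K\times Y$ is on a connecting arc. Finally, two different parameters of the second kind have different nested sequences, because the assigned intervals shrink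 to points, and these give points in disjoint rectangles. $\square$

## 6. Twisted curves $\Gamma_K$ and collapsed Jordan curves $\Lambda_K$

For $n\ge1$ let

* $S_n=[2^{-n},\frac98 2^{-n}]$, parametrized by $u=2^{-n}(1+\frac s8)$, $s\in[0,1]$ (room for a full turn);
* $J_n=[\frac54 2^{-n},\frac74 2^{-n}]$, and $\theta_n:[0,1]\to J_n$ the increasing affine bijection;
* $Q_n=[\frac{19}{16}2^{-n},\frac{15}8 2^{-n}]\times[\frac{\tau_n}2,2\pi-\frac{\tau_n}2]$ (room for $K\times Y_n$).

Then $\theta_n(K_0)\times Y_n\subset\mathrm{int}\,Q_n$, the left and right midpoints of $Q_n$ have $v=\pi$, and the $u$-ranges of all $S_n,Q_n$ are pairwise disjoint and lie in $(0,1)$. For compact $K\subset K_0$ let $E_K\subset\{1<|w|<\infty\}$ be $\bigcup_n\theta_n(K)\times Y_n$ in the coordinate $z$. Its lift $\hat E_K=\bigcup_n(\theta_n(K)+i\hat C_n)$ is relatively closed in $\mathbb H$.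

**Step 1 (the curves).** Let $t(u)=2\pi s$ on each $S_n$ and $t(u)=0$ elsewhere; this is continuous modulo $2\pi$. Let $\gamma_2$ be the curve $v=t(u)$, $0<u<\infty$. Let $\gamma_{1,K}$ be $v=\pi+t(u)$ for $u$ outside the $u$-ranges of the $Q_n$, and over the $u$-range of $Q_n$ let it be the arc $\sigma_{n,K}$ of Lemma 5.1 for $Q_n$, $X=\theta_n(K_0)$, $Y=Y_n$ and the compact set $\theta_n(K)$. The two curves are disjoint: over $Q_n$, $\gamma_2$ has $v=0$, and elsewhere they differ by $\pi$. Let $\Gamma_K=\gamma_{1,K}\cup\gamma_2$. Then
$$E_K\subset\Gamma_K,\qquad\Gamma_K\setminus E_K\subset\text{a countable union of compact segments (in the coordinate }z)\text{ lying in }\Gamma_K.\tag{6.1}$$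

**Step 2 (the topological collapse).** Let $\kappa:\hat{\mathbb C}\to\hat{\mathbb C}$, $\kappa=0$ on $B$, $\kappa(w)=(1-1/|w|)w$ for $|w|\ge1$, $\kappa(\infty)=\infty$. It is continuous and restricts to a homeomorphism of $\hat{\mathbb C}\setminus B$ onto $\hat{\mathbb C}\setminus\{0\}$, with $|\kappa(w)|=|w|-1$. We measure distances, diameters and lengths in image spheres in the spherical metric $ds=2|dw|/(1+|w|^2)$, so the area of the sphere is $4\pi$ and $d(0,\infty)=\pi$. The notation $B(p,r)$ always means a Euclidean disc. On $\{|w|>1\}$ the map $\kappa$ increases spherical lengths at most by the factor $3$: for $|w|=r>1$ its Euclidean radial and tangential stretch factors are $1$ and $\frac{r-1}r\le1$, and $1+r^2\le3(1+(r-1)^2)$ because $2r^2-6r+5>0$.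

Put $\Lambda_K=\kappa(\Gamma_K)\cup\{0,\infty\}$. Since $u\to0$, respectively $u\to\infty$, along the ends of both curves, $\Lambda_K$ is a Jordan curve. Parametrize it by $\lambda_K$, defined on the circle obtained from two copies of $[0,\infty]$ glued at $0$ and at $\infty$: $\gamma_2$ by $u$, and $\gamma_{1,K}$ by $u$ outside the $u$-ranges of the $Q_n$ and by an affine reparametrization of $\sigma_{n,K}$ over the $u$-range of $Q_n$. Then
$$K\mapsto\lambda_K\in C(\mathbb T,\hat{\mathbb C})\ \text{ is continuous.}\tag{6.2}$$
Indeed, for each $N$ the part over the $Q_n$ with $n\le N$ depends continuously on $K$ by Lemma 5.1, the parts over $Q_n$ with $n>N$ lie in the disc $\{|\xi|\le e^{2^{-N}}-1\}$, and the rest does not depend on $K$.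

**Step 3 (naming the sides).** Let $a=ie^2$ and $a^*=-ie^2$, that is, $z=2+\frac{i\pi}2$ and $z=2+\frac{3i\pi}2$. Let $\epsilon(u)>0$ be the continuous function equal to $\tau_n/4$ on the $u$-range of $Q_n$, affine between consecutive such ranges, and constant for $u\ge\frac{15}{16}$. Since $\tau_n<1$ we have $\epsilon<\frac14$, and the strips $N_\pm=\{0<\pm(v-t(u))<\epsilon(u)\}$ are disjoint from $\Gamma_K$. They are connected, and $N_+\cup\gamma_2\cup N_-$ is a neighborhood of $\gamma_2$. By the Jordan curve theorem each point of $\kappa(\gamma_2)$ is on the boundary of both components of $\hat{\mathbb C}\setminus\Lambda_K$. So $\kappa(N_+)$ and $\kappa(N_-)$ lie in different components, which we call $D_K\supset\kappa(N_+)$ and $D_K^*\supset\kappa(N_-)$.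

The sets $\{u\ge1,\ 0<v<\pi\}$ and $\{u\in S_n,\ 0<v-t(u)<\pi\}$ are connected, disjoint from $\Gamma_K$ and meet $N_+$, so $\kappa$ maps them into $D_K$. Similarly the sets with $-\pi<v-t(u)<0$ are mapped into $D_K^*$. Hence $\kappa(a)\in D_K$ and $\kappa(a^*)\in D_K^*$. Moreover, the full turn over $S_n$ produces radial segments on both sides:
$$\chi_n=\{v=\tfrac{3\pi}2,\ u\in S_n,\ \tfrac14<s<\tfrac34\},\qquad\chi_n^*=\{v=\tfrac\pi2,\ u\in S_n,\ \tfrac14<s<\tfrac34\}$$
satisfy $\kappa(\chi_n)\subset D_K$ and $\kappa(\chi_n^*)\subset D_K^*$. For $\chi_n$ we have $v-2\pi s\in(0,\pi)$, and for $\chi_n^*$ we have $v-2\pi s\in(-\pi,0)$. Each has one endpoint on $\gamma_{1,K}$ and one on $\gamma_2$.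

Let $\Omega_K=\kappa^{-1}(D_K)$ and $\Omega_K^*=\kappa^{-1}(D_K^*)$. These are disjoint simply connected domains in $\{1<|w|<\infty\}$, and $\Omega_K\cup\Omega_K^*\cup\Gamma_K=\{1<|w|<\infty\}$. Since the finite points of $\{|w|>e,\pm\mathrm{Im}\,w>0\}$ lie in $\Omega_K$ and $\Omega_K^*$ respectively, and $e^2-1>e$,
$$B(a,1)\subset\Omega_K,\qquad B(a^*,1)\subset\Omega_K^*\qquad\text{for all }K.\tag{6.3}$$

## 7. Boundary values of the Riemann maps and the homeomorphisms $h_K$

Let $f_K:\mathbb D\to\Omega_K$ be conformal and onto with $f_K(0)=a$, $f_K'(0)>0$, and let $g_K:\mathbb D^*\to\Omega_K^*$ be conformal and onto with $g_K(\infty)=a^*$ and $\frac d{dz}g_K(1/z)|_{z=0}>0$. Put $F_K=\kappa\circ f_K$ and $G_K=\kappa\circ g_K$. These are homeomorphisms onto $D_K$ and $D_K^*$, but they are not conformal, so Carathéodory's theorem does not apply to them.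

**Proposition 7.1.** $F_K$ extends to a homeomorphism $\hat F_K:\overline{\mathbb D}\to D_K\cup\Lambda_K$, and $K\mapsto\hat F_K\in C(\overline{\mathbb D},\hat{\mathbb C})$ is continuous. Likewise $G_K$ extends to a homeomorphism $\hat G_K:\overline{\mathbb D^*}\to D_K^*\cup\Lambda_K$, and $K\mapsto\hat G_K$ is continuous.

*Proof.* We treat $F_K$. The proof for $z\mapsto G_K(1/z)$ is obtained by replacing $f_K(z),\Omega_K,D_K,a,a^*,\chi_n,\frac{3\pi}2$ by $g_K(1/z),\Omega_K^*,D_K^*,a^*,a,\chi_n^*,\frac\pi2$. Every property used below holds for these objects too.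

**Step 1 (an observation on crosscuts).** Let $c\subset D_K$ be an open arc whose ends converge to $e_1,e_2\in\Lambda_K$ (possibly equal), let $\beta\subset\Lambda_K$ be a closed subarc with endpoints $e_1,e_2$ ($\beta=\{e_1\}$ if $e_1=e_2$), and let $\Sigma=c\cup\beta$, a Jordan curve. Let $P$ be the component of $\hat{\mathbb C}\setminus\Sigma$ not containing the connected set $\Lambda_K\setminus\beta$. Then
$$P\text{ is a component of }D_K\setminus c,\qquad\overline P\cap\Lambda_K=\beta.\tag{7.1}$$
Indeed $P\cap\Lambda_K=\emptyset$, and $P$ meets the open set $D_K$ because $c\subset\partial P$. As $P$ is connected, $P\subset D_K\setminus c$. Since $\partial P=\Sigma$ is disjoint from $D_K\setminus c$, $P$ is relatively open and closed there. Finally $\overline P=P\cup\Sigma$.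

**Step 2 (close points of $\Lambda_K$ bound a small subarc, uniformly in $K$).** There is a nondecreasing function $\varrho$ with $\varrho(\epsilon)\to0$ as $\epsilon\to0$ such that for all $K$, if $e_1,e_2\in\Lambda_K$ have distance $\le\epsilon$, then one of the subarcs of $\Lambda_K$ between them has diameter $\le\varrho(\epsilon)$. Otherwise, by compactness of $\mathcal K(K_0)$, there are $K_j\to K$ and parameters $s_j\to s$, $t_j\to t$ with $d(\lambda_{K_j}(s_j),\lambda_{K_j}(t_j))\to0$ and both subarcs of diameter $\ge c>0$. By (6.2) $\lambda_K(s)=\lambda_K(t)$, so $s=t$. By uniform convergence the subarc that corresponds to the short parameter arc from $s_j$ to $t_j$ has diameter tending to $0$, a contradiction.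

**Step 3 (equicontinuity and extension).** Let $\zeta\in\mathbb T$ and $0<\delta<\frac1{16}$. Let $\ell(r)$ be the spherical length of $f_K(\mathbb D\cap\partial B(\zeta,r))$. The arc $\mathbb D\cap\partial B(\zeta,r)$ has length at most $\pi r$, so by Cauchy–Schwarz, and since the image has spherical area at most $4\pi$,
$$\int_\delta^{\sqrt\delta}\ell(r)^2\,\frac{dr}r\le\pi\cdot4\pi.$$
As $\int_\delta^{\sqrt\delta}\frac{dr}r=\frac12\log\frac1\delta$, some $r\in(\delta,\sqrt\delta)$ has $\ell(r)^2\le8\pi^2/\log(1/\delta)$. Then $c=F_K(\mathbb D\cap\partial B(\zeta,r))$ has length $\le\epsilon:=3\sqrt8\,\pi/\sqrt{\log(1/\delta)}$. So its ends converge to points $e_1,e_2$ at distance $\le\epsilon$, and these lie in $\partial D_K=\Lambda_K$ because $F_K$ is a homeomorphism onto $D_K$. Take $\beta$ of diameter $\le\varrho(\epsilon)$ (and $\beta=\{e_1\}$ if $e_1=e_2$) and $\Sigma,P$ as in Step 1. With $\epsilon'=\epsilon+\varrho(\epsilon)$, $\Sigma$ lies in the closed spherical disc $\Delta$ with center $e_1$ and radius $\epsilon'$. For $\delta$ small, independently of $K$ and $\zeta$, we have $\epsilon'<\frac\pi2$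 and $\kappa(a)\notin\Delta$, since by (6.3) the neighborhood $\kappa(B(a,1))$ of $\kappa(a)$ is disjoint from $\Lambda_K\ni e_1$ for all $K$.

The connected set $\hat{\mathbb C}\setminus\Delta$ lies in one component of $\hat{\mathbb C}\setminus\Sigma$. If this were $P$, then $\Lambda_K\cap P=\emptyset$ would give $0,\infty\in\Lambda_K\subset\Delta$, impossible since $d(0,\infty)=\pi>2\epsilon'$. So $P\subset\Delta$, and $\kappa(a)=F_K(0)\notin P$. Now $P$ is the $F_K$-image of one of the two components of $\mathbb D\setminus\partial B(\zeta,r)$, and $0\notin B(\zeta,r)$, so $P=F_K(\mathbb D\cap B(\zeta,r))$. Hence $F_K$ has oscillation $\le2\epsilon'$ on $\mathbb D\cap B(\zeta,\delta)$, uniformly in $\zeta$ and $K$.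

On compact subsets of $\mathbb D$ the family $f_K$ is equicontinuous, because by (6.3) $|1/(f_K-a^*)|\le1$, and $\kappa$ is uniformly continuous. Together, $\{F_K\}$ is uniformly equicontinuous on $\mathbb D$ and extends to an equicontinuous family $\hat F_K$ on $\overline{\mathbb D}$. Since $F_K:\mathbb D\to D_K$ is a homeomorphism onto, $\hat F_K(\overline{\mathbb D})=\overline{D_K}$ and $\hat F_K(\mathbb T)=\Lambda_K$.

**Step 4 (points other than $0$ have one preimage on $\mathbb T$).** Let $\hat F_K(\zeta_1)=\hat F_K(\zeta_2)=e$ with $\zeta_1\ne\zeta_2$. Apply (7.1) to the image $c$ of the union of the two half-open radii from $0$ towards $\zeta_1,\zeta_2$, with $\beta=\{e\}$. One of the two sectors is mapped onto $P$ with $\overline P\cap\Lambda_K=\{e\}$. So $\hat F_K=e$ on a nondegenerate open arc $A\subset\mathbb T$. If $e\ne0$, then $\kappa^{-1}$ is continuous near $e$, so the bounded holomorphic function $1/f_K$ has constant boundary values on $A$ and is constant, a contradiction.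

**Step 5 (the point $0$: here the twists are used).** Let $e=0$ in Step 4, so that $\hat F_K=0$ on an open arc $A$. The crosscut $\kappa(\chi_n)$ of $D_K$ has two distinct nonzero endpoints on $\Lambda_K$, each with exactly one preimage in $\overline{\mathbb D}$ by Step 4. So $c_n=f_K^{-1}(\chi_n)$ is an open arc in $\mathbb D$ whose ends converge to two distinct points of $\mathbb T$. The endpoints of $\kappa(\chi_n)$ lie one on $\kappa(\gamma_{1,K})$ and one on $\kappa(\gamma_2)$. Hence they divide $\Lambda_K$ into closed subarcs $\beta_n\ni0$ and $\beta_n'\ni\infty$. By (7.1), used with both subarcs, the two components of $D_K\setminus\kappa(\chi_n)$ are $P_n,P_n'$ with $\overline{P_n}\cap\Lambda_K=\beta_n$ and $\overline{P_n'}\cap\Lambda_K=\beta_n'$. Let $\mathcal V_n,\mathcal V_n'$ be their $F_K$-preimages, the components of $\mathbb D\setminus c_n$, and let $T_n,T_n'$ be the corresponding complementary open arcs of $\mathbb T$. Then $\hat F_K(T_n')\subset\beta_n'\not\ni0$, so $A\cap T_n'=\emptyset$. Since $T_n'$ is open, also $\overline A\cap T_n'=\emptyset$.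

Next we check that $0\in\mathcal V_n'$. We have $\kappa(\chi_n)\cup\beta_n\subset\Delta_n:=\{|\xi|\le e^{2^{1-n}}-1\}$. The set $\hat{\mathbb C}\setminus\Delta_n$ is connected, disjoint from $\kappa(\chi_n)\cup\beta_n$, and contains $\infty\notin P_n$. So $P_n\subset\Delta_n$. As $|\kappa(a)|=e^2-1>e-1\ge e^{2^{1-n}}-1$, $\kappa(a)\notin\Delta_n$, and $0\in\mathcal V_n'$.

Now we bound the length of $A$ by harmonic measure. Let $H_n$ be the harmonic measure of $I_n=\{e^{iv}:|v-\frac{3\pi}2|\le2^{1-n}\}$ in $\{|w|>1\}\cup\{\infty\}$, that is, the bounded harmonic function with boundary values $1$ on $I_n$ and $0$ on the rest of $\mathbb T$ (endpoints excepted). The function $H_n(e^z)$ is bounded and harmonic in $\mathbb H$, so it is the Poisson integral of its a.e. boundary values, the indicator function of a set containing the interval $\{iv:|v-\frac{3\pi}2|\le2^{1-n}\}$. The Poisson integral of the indicator of $\{iv:|v-v_0|\le b\}$ at $u+iv_0$ is $\frac1\pi\int_{-b}^b\frac{u\,dx}{u^2+x^2}=\frac2\pi\arctan\frac bu$. On $\chi_n$ we have $u\le\frac98 2^{-n}$, so there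
$$H_n\ge\tfrac2\pi\arctan\tfrac{2^{1-n}}u\ge\tfrac2\pi\arctan\tfrac{16}9\ge\tfrac12 .$$
On the other hand, the Poisson formula gives $H_n(a)\le\frac{2^{2-n}}{2\pi}\cdot\frac{|a|+1}{|a|-1}$.

Let $\mu_A$ be the harmonic measure of $A$ in $\mathbb D$. We compare $\mu_A$ with $2H_n\circ f_K\ge0$ on $\mathcal V_n'$. On $c_n$, $\mu_A\le1\le2H_n\circ f_K$. At each point of $T_n'$, $\mu_A\to0$. Two boundary points $p_1,p_2$ remain, the ends of $c_n$. They do not matter for bounded functions: apply the maximum principle to $\mu_A-2H_n\circ f_K-\epsilon\sum_i\log\frac2{|z-p_i|}$ and let $\epsilon\to0$. Since $0\in\mathcal V_n'$,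
$$\frac{|A|}{2\pi}=\mu_A(0)\le2H_n(f_K(0))=2H_n(a)\longrightarrow0\qquad(n\to\infty),$$
a contradiction. So $\hat F_K$ is injective on $\mathbb T$. It is a continuous bijection of compact Hausdorff spaces $\overline{\mathbb D}\to D_K\cup\Lambda_K$, hence a homeomorphism.

**Step 6 (continuity in $K$).** Let $K_j\to K$. By Arzelà–Ascoli and by Montel for $1/(f_{K_j}-a^*)$, every subsequence has a further one along which $\hat F_{K_j}\to\hat F$ uniformly on $\overline{\mathbb D}$ and $f_{K_j}\to f$ locally uniformly on $\mathbb D$ (spherically), with $\kappa\circ f=\hat F$ on $\mathbb D$. It suffices to show $\hat F=\hat F_K$. The Schwarz lemma for $f_{K_j}^{-1}$ on $B(a,1)$ gives $f_{K_j}'(0)\ge1$. So $f$ is nonconstant, hence univalent, with $f(0)=a$, $f'(0)>0$. As $|f|\ge1$ and $f$ is open, $|f|>1$. By Hurwitz's theorem $f$ omits $\infty$. It also omits every $e\in\Gamma_K$: by (6.2), with the same parameter, there are $e_j\in\Gamma_{K_j}$ with $e_j\to e$, the function $f_{K_j}-e_j$ has no zero, and Hurwitz's theorem applies. So $f(\mathbb D)$ is a connected subset of $\{1<|w|<\infty\}\setminus\Gamma_K$ containing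 $a$, that is, $f(\mathbb D)\subset\Omega_K$. By (6.2), limits of points of $\Lambda_{K_j}$ lie in $\Lambda_K$, so $\hat F(\mathbb T)\subset\Lambda_K$. Hence $f:\mathbb D\to\Omega_K$ is proper, so its image is open and closed in $\Omega_K$, and $f$ is onto. By uniqueness of the Riemann map $f=f_K$, so $\hat F=\hat F_K$, and the whole sequence converges. $\square$

Define
$$h_K=\hat G_K^{-1}\circ\hat F_K|_{\mathbb T}\in\mathrm{Homeo}(\mathbb T).$$

**Corollary 7.2.** $K\mapsto h_K$ is continuous.

*Proof.* If $K_j\to K$ but $h_{K_j}\not\to h_K$ uniformly, then after passing to a subsequence there are $\zeta_j\to\zeta$ with $h_{K_j}(\zeta_j)\to\xi\ne h_K(\zeta)$. From $\hat G_{K_j}(h_{K_j}(\zeta_j))=\hat F_{K_j}(\zeta_j)$ and uniform convergence, $\hat G_K(\xi)=\hat F_K(\zeta)=\hat G_K(h_K(\zeta))$. This contradicts injectivity of $\hat G_K$. $\square$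

## 8. Countable $K$: Morera, Baire and Liouville

**Proposition 8.1.** If $K$ is countable, then $h_K\notin\mathcal W$.

*Proof.* **Step 1 (a solution would give a conformal-looking collapse).** Suppose $h_K=\tilde g^{-1}\circ\tilde f$ for a Jordan curve $\tilde\Gamma$, with $\tilde f,\tilde g$ extended to the closed discs. Let $\Psi=\tilde f\circ\hat F_K^{-1}$ on $D_K\cup\Lambda_K$ and $\Psi=\tilde g\circ\hat G_K^{-1}$ on $D_K^*\cup\Lambda_K$. On $\Lambda_K$ these agree, since $\tilde f\hat F_K^{-1}=\tilde gh_K\hat F_K^{-1}=\tilde g\hat G_K^{-1}$. So $\Psi$ is a homeomorphism of $\hat{\mathbb C}$. After composing $\tilde f,\tilde g$ with a Möbius map we have $\Psi(0)=\infty$. Then $\Phi=\Psi\circ\kappa$ is a homeomorphism of $U=\{1<|w|\le\infty\}$ onto $\mathbb C$. On $\Omega_K$ and $\Omega_K^*$ it equals $\tilde f\circ f_K^{-1}$ and $\tilde g\circ g_K^{-1}$, so it is holomorphic there.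

**Step 2 ($\Phi$ has no singular point).** Let $Z\subset U$ be the set of points without a neighborhood on which $\Phi$ is holomorphic. It is closed in $U$ and contained in $\Gamma_K\cup\{\infty\}$. As $K$ is countable, (6.1) shows that $\Gamma_K\cup\{\infty\}$ is the union of $\{\infty\}$ and countably many compact sets, each contained in a line in the coordinate $z$: the columns $\{x\}\times Y_n$, $x\in\theta_n(K)$, and the segments. Suppose $Z\ne\emptyset$. By Baire's theorem in the locally compact space $Z$ there are $s\in Z$ and an open $\mathcal O\ni s$ such that $\mathcal O\cap Z$ is contained in one of these sets. If that set is $\{\infty\}$, then $s=\infty$ is an isolated singularity of a continuous function, hence removable. Otherwise, near $s$ and in the coordinate $z$, $\Phi$ is continuous and holomorphic off a line, hence holomorphic by (1.2). Both contradict $s\in Z$. So $Z=\emptyset$.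

**Step 3 (contradiction).** Thus $\Phi$ maps $U$ conformally onto $\mathbb C$, and $1/\Phi^{-1}$ is a bounded nonconstant entire function, contradicting Liouville's theorem. $\square$

## 9. Uncountable $K$: averaging the jumps over an atomless measure

**Proposition 9.1.** If $K$ is uncountable, then $h_K\in\mathcal W$.

*Proof.* **Step 1 (the map).** The perfect kernel of $K$ is a nonempty perfect compact set, so $K$ contains a homeomorphic copy of $2^\omega$. The image of the fair coin-tossing measure is an atomless Borel probability measure $\nu$ on $K$. Put $\nu_n=(\theta_n)_*\nu$ and, as in the model of Section 3 but with $\psi_n$ in place of the crude jump,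
$$V_n(z)=\int\psi_n(z-x)\,d\nu_n(x),\qquad V=\sum_{n\ge1}V_n,\qquad\varphi(z)=z+V(z)\quad(z\in\mathbb H).$$
The integrand is defined for $x\ne\mathrm{Re}\,z$, that is, for $\nu_n$-a.e. $x$.

**Step 2 ($V_n$ is continuous on $\mathbb C$ and holomorphic off $\theta_n(K)+i\hat C_n$).** If $z_k\to z$, then $\psi_n(z_k-x)\to\psi_n(z-x)$ for all $x$ other than $\mathrm{Re}\,z$ and the countably many $\mathrm{Re}\,z_k$, hence for $\nu_n$-a.e. $x$. Since $\psi_n$ is bounded, dominated convergence gives continuity. If $\Delta$ is a disc whose closure misses the closed set $\theta_n(K)+i\hat C_n$, then $(z,x)\mapsto\psi_n(z-x)$ is continuous and bounded on $\Delta\times\theta_n(K)$ and holomorphic in $z$, so $V_n$ is holomorphic on $\Delta$ by Fubini and Morera.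

**Step 3 (the sum converges).** If $\mathrm{Re}\,z\ge c>0$ and $2^{1-n}\le c/2$, then $\mathrm{Re}(z-x)\ge c/2$ for $x\in J_n$, and by (P2) $|V_n(z)|\le\eta_n\log\frac1{1-e^{-c/2}}$. So $V$ converges locally uniformly on $\mathbb H$. It is continuous, $2\pi i$-periodic, and holomorphic off $\hat E_K$. Since $J_n\subset(0,1)$, (P2) and (4.3) give $|V(z)|\le\frac14\log\frac1{1-e^{1-\mathrm{Re}\,z}}$ for $\mathrm{Re}\,z\ge2$. Hence $V\to0$ as $\mathrm{Re}\,z\to\infty$.

**Step 4 (injectivity).** Apply (P3) to $z-x$ and $w-x$, whose difference is $z-w$, for $x\ne\mathrm{Re}\,z,\mathrm{Re}\,w$. Integrating over $x$, summing over $n$ and using (4.3),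
$$\mathrm{Re}\big[(V(z)-V(w))\overline{(z-w)}\big]\ge-\tfrac14|z-w|^2.$$
Hence $\mathrm{Re}[(\varphi(z)-\varphi(w))\overline{(z-w)}]\ge\frac34|z-w|^2$ and $|\varphi(z)-\varphi(w)|\ge\frac34|z-w|$. Since $\varphi(z+2\pi i)=\varphi(z)+2\pi i$, $\varphi$ induces a continuous map $\mathbb H/2\pi i\mathbb Z\to\mathbb C/2\pi i\mathbb Z$. It is injective: if $\varphi(z)=\varphi(w)+2\pi ik=\varphi(w+2\pi ik)$, then $z=w+2\pi ik$.

**Step 5 (surjectivity).** By (P1), $\mathrm{Re}\,\psi_n\le\eta_n$ off $i\mathbb R$ and $\mathrm{Re}\,\psi_n\le-\frac12$ on $\{\mathrm{Re}\,z<0\}$. So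
$$\mathrm{Re}\,V(z)\le\tfrac14-\tfrac12\,\#\{n:\mathrm{Re}\,z<\min J_n\}\longrightarrow-\infty\qquad(\mathrm{Re}\,z\to0),$$
and $\mathrm{Re}\,\varphi\to+\infty$ as $\mathrm{Re}\,z\to\infty$ by Step 3. Hence the induced map is proper. It is open by invariance of domain. Its image is therefore open and closed, so it is a homeomorphism onto the whole cylinder $\mathbb C/2\pi i\mathbb Z$.

**Step 6 (the solution).** Therefore $\Phi(e^z)=e^{\varphi(z)}$ defines a homeomorphism $\Phi:\{1<|w|<\infty\}\to\mathbb C\setminus\{0\}$, conformal off $E_K$, with $\Phi(w)\to0$ as $|w|\to1$ and $\Phi(w)\to\infty$ as $w\to\infty$. So $\Psi=\Phi\circ\kappa^{-1}$ extends to a homeomorphism of $\hat{\mathbb C}$ fixing $0$ and $\infty$. Then $\tilde\Gamma=\Psi(\Lambda_K)$ is a Jordan curve with complementary components $\Psi(D_K)=\Phi(\Omega_K)$ and $\Psi(D_K^*)=\Phi(\Omega_K^*)$. Since $E_K\subset\Gamma_K$, $\Phi$ is conformal on $\Omega_K$ and $\Omega_K^*$. So $\tilde f=\Phi\circ f_K$ and $\tilde g=\Phi\circ g_K$ are conformal onto these components, with boundary extensions $\Psi\circ\hat F_K$ and $\Psi\circ\hat G_K$. On $\mathbb T$,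
$$\tilde g^{-1}\circ\tilde f=\hat G_K^{-1}\circ\Psi^{-1}\circ\Psi\circ\hat F_K=\hat G_K^{-1}\circ\hat F_K=h_K,$$
so $h_K\in\mathcal W$. $\square$

*Proof of Theorem 1.* By Corollary 7.2 and Propositions 8.1 and 9.1, $K\mapsto h_K$ is continuous, and $h_K\in\mathcal W$ if and only if $K$ is uncountable. If $\mathcal W$ were Borel, its preimage $\mathcal U$ would be Borel, contradicting Lemma 2.1. Moreover $\mathcal W$ is $\Sigma^1_1$ by Lemma 2.2, and its preimage $\mathcal U$ is $\Sigma^1_1$-complete by Hurewicz's theorem. So $\mathcal W$ is $\Sigma^1_1$-complete. $\blacksquare$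

## 10. Essentially unique solutions and removable curves

Nothing is collapsed in the proof of Theorem 2. A single set $K\times Y_1$ on an otherwise polygonal curve is enough.

*Proof of Theorem 2.* **Step 1 (upper bound for $\mathcal W_1$).** Let $\mathcal Z$ be as in Lemma 2.2 and $\mathcal Z_0=\{(h,f,g)\in\mathcal Z:f(1)=0,\ f(i)=1,\ f(-1)=\infty\}$, a Borel set. Every solution has exactly one Möbius normalization of this kind, so $h\in\mathcal W_1$ if and only if there is exactly one $(f,g)$ with $(h,f,g)\in\mathcal Z_0$. Lusin's theorem (Kechris, Thm 18.11) says: for Borel $P\subset X\times Y$ with $X,Y$ Polish, $\{x:\exists!\,y\ (x,y)\in P\}$ is $\Pi^1_1$. So $\mathcal W_1$ is $\Pi^1_1$.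

**Step 2 (upper bound for removable curves).** The injective $\lambda\in C(\mathbb T,\hat{\mathbb C})$ form a $G_\delta$ set, hence a Polish space. The homeomorphisms of $\hat{\mathbb C}$ form a Polish space as well. The curve $\lambda(\mathbb T)$ is non-removable if and only if there is a non-Möbius homeomorphism $\Phi$ of $\hat{\mathbb C}$ such that for every $\Delta$ in a fixed countable base of discs of $\hat{\mathbb C}$, either $\overline\Delta\cap\lambda(\mathbb T)\ne\emptyset$ or $\Phi|_\Delta$ is holomorphic. For each $\Delta$ both alternatives are closed conditions, and "Möbius" is a closed condition. So non-removability is the projection of a Borel set of pairs $(\lambda,\Phi)$, and removability is $\Pi^1_1$.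

**Step 3 (the curves).** In the full cylinder $\mathbb C/2\pi i\mathbb Z$ let $\gamma_2=\{v=0\}$, let $\gamma_{1,K}$ be $\{v=\pi\}$ with the part over the $u$-range of $Q_1$ replaced by $\sigma_{1,K}$, and let $\Lambda_K^1=\exp(\gamma_{1,K}\cup\gamma_2)\cup\{0,\infty\}$. This is a Jordan curve in $\hat{\mathbb C}$, with a parametrization $\lambda_K^1$ that depends continuously on $K$ by Lemma 5.1. The strips $0<\pm v<\tau_1/4$ are disjoint from it. So, as in Section 6, one side contains the finite points of $\{|w|>e,\ \mathrm{Im}\,w>0\}$, hence $B(a,1)$, and the other contains $B(a^*,1)$. Let $f_K,g_K$ now denote the Riemann maps onto these two sides, normalized at $a,a^*$ as in Section 7, and let $h_K^1=g_K^{-1}\circ f_K\in\mathcal W$.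

**Step 4 (continuity of $K\mapsto h_K^1$).** The proof of Proposition 7.1 applies with $\kappa=\mathrm{id}$. Steps 1–3 there use only the continuity of the parametrization, the fact that $0,\infty$ lie on the curve, and the discs $B(a,1),B(a^*,1)$. In Step 4 there, one uses the bounded function $1/(f_K-a^*)$ instead of $1/f_K$, and the argument then covers every $e$, so Step 5 is not needed. In Step 6 there, Hurwitz's theorem gives that the limit $f$ omits all points of $\Lambda_K^1$, including $0$ and $\infty$, so $f$ maps into the component of $\hat{\mathbb C}\setminus\Lambda_K^1$ containing $a$; the argument for $|f|>1$ is not needed. As in Corollary 7.2, $K\mapsto h_K^1$ is continuous.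

**Step 5 ($K$ countable).** Let $\Phi$ be a homeomorphism of $\hat{\mathbb C}$ conformal off $\Lambda_K^1$. The set of points near which $\Phi$ is not holomorphic is closed and contained in the union of $\{0\}$, $\{\infty\}$ and countably many compact subsets of lines in the coordinate $z$. If it is not empty, Baire's theorem gives a point $s$ of it near which it is contained in one of these sets. After a Möbius map that makes $\Phi$ finite near $s$, either $s\in\{0,\infty\}$ is an isolated singularity of a continuous function, or $\Phi$ is near $s$ continuous and holomorphic off a line in the coordinate $z$. In both cases $\Phi$ is holomorphic near $s$, a contradiction. So $\Phi$ is a holomorphic homeomorphism of $\hat{\mathbb C}$, that is, Möbius. Thus $\Lambda_K^1$ is removable. By the gluing argument (1.1), any solution $(\tilde f,\tilde g)$ for $h_K^1$ satisfies $\tilde f=M\circ f_K$, $\tilde g=M\circ g_K$ with $M$ Möbius. Hence $h_K^1\in\mathcal W_1$.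

**Step 6 ($K$ uncountable).** With $\nu_1$ as in Section 9 put $\varphi(z)=z+\int\psi_1(z-x)\,d\nu_1(x)$ for $z\in\mathbb C$. As in Steps 2 and 4 of Section 9, $\varphi$ is continuous, it is holomorphic off $\theta_1(K)+i\hat C_1$, it satisfies $|\varphi(z)-\varphi(w)|\ge(1-\eta_1)|z-w|$, and it induces an injective continuous map of $\mathbb C/2\pi i\mathbb Z$ to itself, conformal off $\theta_1(K)\times Y_1$. This map is proper because $\psi_1$ is bounded, and open by invariance of domain, hence a homeomorphism onto. By (P2), $\varphi(z)-z\to0$ as $\mathrm{Re}\,z\to+\infty$ and $\varphi(z)-z\to-1$ as $\mathrm{Re}\,z\to-\infty$. So $\Phi(e^z)=e^{\varphi(z)}$ extends to a homeomorphism of $\hat{\mathbb C}$ fixing $0,\infty$, conformal off $\Lambda_K^1$. It is not Möbius: a Möbius map fixing $0,\infty$ is $w\mapsto cw$, which would make the continuous function $\varphi(z)-z$ constant, but its limits $0$ and $-1$ are different. So $\Lambda_K^1$ is not removable. By (1.1), $(\Phi\circ f_K,\Phi\circ g_K)$ is a second solution for $h_K^1$ that is not Möbius equivalent to $(f_K,g_K)$. Hence $h_K^1\notin\mathcal W_1$.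

**Step 7 (completeness).** Both sets of Theorem 2 pull back, under the continuous maps $K\mapsto h_K^1$ and $K\mapsto\lambda_K^1$, to $\{K\in\mathcal K(K_0):K\text{ countable}\}$, which is $\Pi^1_1$-complete by Hurewicz's theorem. Together with Steps 1 and 2 this proves that both are $\Pi^1_1$-complete. $\blacksquare$
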